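# Typical real Waring ranks of ternary quartics

## Six and seven, but not eight

Throughout, $S=\mathbb R[x,y,z]$ and $S_d$ is its part of degree $d$. So $S_4$ is the space of real ternary quartics, of dimension $15$.

**Theorem 1.**

1. Every $F\in S_4$ is a limit of forms of real rank $\le 7$. Hence $8$ is not a typical rank.
2. For $F$ in a dense open subset of $S_4$,
$$F=\ell^2q+\lambda_1m_1^4+\lambda_2m_2^4+\lambda_3m_3^4$$
with $\ell,m_i$ real linear forms, $q$ a real quadratic form and $\lambda_i\in\mathbb R$.
3. The typical ranks of real ternary quartics are exactly $6$ and $7$; so the bound $7$ in (1) is sharp.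

Let us unpack this. The *real rank* (real Waring rank) of $F\in S_4$ is the least $r$ with
$$F=\sum_{i=1}^r\lambda_i\ell_i^4,\qquad \ell_i\in S_1,\ \lambda_i\in\mathbb R .$$
This is an instance of a general notion. Let $X\subset\mathbb P^n_{\mathbb R}$ be a nondegenerate real projective variety whose real points are dense in $X$. The $X$-rank of a point is the smallest number of real points of $X$ whose linear span contains it, and $r$ is a *typical* $X$-rank if the set of points of $X$-rank $r$ contains a nonempty Euclidean open ball. Here $X\subset\mathbb P^{14}_{\mathbb R}$ is the Veronese variety of all $[\ell^4]$. Rank does not change under nonzero scaling, and $S_4\setminus\{0\}\to\mathbb P^{14}_{\mathbb R}$ is open and continuous, so we may look for balls in $S_4$ instead of $\mathbb P^{14}_{\mathbb R}$.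

The problem is taken from "Ranks of tensors: geometry and applications". Three facts are quoted there.

* (a) (Blekherman–Teitler) The lowest typical $X$-rank is the generic rank of the complexification of $X$.
* (b) (Bernardi–Blekherman–Ottaviani) Every integer between the lowest and the highest typical rank is typical.
* (c) (Bernardi–Blekherman–Ottaviani) The typical ranks of real ternary quartics lie between $6$ and $8$. (The source prints "cubics" here, an evident slip for "quartics".)

The question is whether $8$ really occurs. Facts (b) and (c) set the scene, but the proof below does not use them.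

Note what (1) does *not* say: it does not say that every quartic has rank $\le 7$. A limit of forms of rank $\le r$ can have larger rank. Already for binary cubics,
$$x^2y=\lim_{s\to0}\frac{(x+sy)^3-x^3}{3s}$$
is a limit of forms of rank $\le2$, and we shall see in a moment that its own rank is not $\le2$. Statement (1) concerns closures, and that is enough: if the forms of rank $\le7$ are dense, no ball can consist of forms of rank $8$.

We use the following standard facts on semialgebraic sets: projections of semialgebraic sets are semialgebraic and do not raise dimension; a semialgebraic family over a base of dimension $b$ with fibres of dimension $\le f$ has dimension $\le b+f$; closure preserves dimension; a semialgebraic subset of $\mathbb R^N$ with empty interior has dimension $<N$. In particular a dense semialgebraic set $A\subset\mathbb R^N$ contains a dense open set: its complement has empty interior, so dimension $<N$, so the closure of the complement also has dimension $<N$, and the complement of that closure is open, dense and contained in $A$.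

## Annihilating operators, and binary cubics by hand

Let $D=\mathbb R[X,Y,Z]$ act on $S$ by $X=\partial_x$, $Y=\partial_y$, $Z=\partial_z$. We identify a vector $a\in\mathbb C^3$ with the operator $a_1X+a_2Y+a_3Z$. If $m=c\cdot(x,y,z)$ is a linear form, then $a\,m=a\cdot c$. So $D_1$ is $\mathbb R^3$, and an element of $D_d$ can be *evaluated* at the coefficient vector of a linear form.

In each degree the pairing $D_d\times S_d\to\mathbb R$, $(h,f)\mapsto hf$, is perfect, since monomials pair to zero unless they have equal exponents, and then they give a product of factorials. The same holds in two variables.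

Why do operators help with ranks? If $\ell\in D_1$ and $\ell m=0$, then $\ell$ kills every power of $m$. So a product of $r$ linear operators kills every combination of the corresponding $r$ powers. In two variables there is a converse.

**Lemma 1.** Let $\ell_1,\dots,\ell_r\in\langle Y,Z\rangle$ be real and pairwise nonproportional, let $0\ne m_i\in\langle y,z\rangle$ with $\ell_im_i=0$, and put $g=\ell_1\cdots\ell_r$. For $d\ge r$ the powers $m_1^d,\dots,m_r^d$ form a basis of $\{f\in\mathbb R[y,z]_d: gf=0\}$.

*Proof.* The map $g:\mathbb R[y,z]_d\to\mathbb R[y,z]_{d-r}$ is onto, because its transpose under the pairing is multiplication by $g$ from $\mathbb R[Y,Z]_{d-r}$ to $\mathbb R[Y,Z]_d$, which is injective. So its kernel has dimension $(d+1)-(d-r+1)=r$. The kernel contains all $m_i^d$. They are independent: the operator $\prod_{j\ne i}\ell_j$ kills $m_j^d$ for $j\neq i$, and it sends $m_i^d$ to a nonzero multiple of $\prod_{j\ne i}(\ell_jm_i)\cdot m_i^{d-r+1}\neq0$, since $\ell_jm_i\ne0$ for $j\ne i$. $\square$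

Let us compute typical ranks in the smallest case where something happens, binary cubics $f(x,y)$. (Lemma 1 applies with the variables renamed.)

*Two is typical.* Take $f=x^3+y^3$. The map $D_2\to\langle x,y\rangle$, $h\mapsto hf$, goes from dimension $3$ to dimension $2$. Here it is onto with kernel $\langle XY\rangle$. For $f'$ near $f$ the kernel is still a line, spanned by some $h$ near $XY$, so $h$ is a product of two nonproportional real factors, and by Lemma 1 the form $f'$ is a combination of two cubes. Rank $\le1$ is impossible nearby, since for a cube the map $h\mapsto hf$ has rank $1$.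

*Three is typical.* Take $f=x^3-3xy^2$. Then $X^2f=6x$, $XYf=-6y$, $Y^2f=-6x$, so the kernel in $D_2$ is $\langle X^2+Y^2\rangle$, a definite form. For $f'$ near $f$ the kernel is spanned by a form near $X^2+Y^2$, which has no real linear factor. If $f'$ had rank $\le2$, a product of two real linear operators would kill it. So $f'$ has rank $\ge3$. On the other hand $g=Y(X-Y)(X+Y)$ kills $f$, and for $f'$ near $f$ the hyperplane $\{h\in D_3:hf'=0\}$ contains a cubic near $g$, again with three distinct real factors. By Lemma 1, $f'$ has rank $\le 3$. For $f$ itself one finds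
$$x^3-3xy^2=2x^3-\tfrac12(x+y)^3-\tfrac12(x-y)^3 .$$

*The form $x^2y$.* Here $X^2f=2y$, $XYf=2x$, $Y^2f=0$, so the kernel in $D_2$ is $\langle Y^2\rangle$. If $f$ were a combination of two nonproportional cubes, a product of two nonproportional factors would kill it. If $f$ were a multiple of one cube, the kernel would have dimension $2$. So the rank is not $\le2$, as claimed.

The lesson is that linear algebra produces the annihilating operator, and what decides the real rank is whether its factors are real.

## What three concurrent operators give

We now return to ternary quartics and show that one annihilating cubic of a special shape is enough for rank $\le7$ in the limit.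

**Definition.** Let $\mathcal K\subset D_3$ be the set of products $\ell_1\ell_2\ell_3$ of nonzero real $\ell_i\in D_1$ with $\dim\langle\ell_1,\ell_2,\ell_3\rangle\le2$. Let $\mathcal K^\circ\subset\mathcal K$ be the subset where the $\ell_i$ are pairwise nonproportional.

Geometrically, an element of $\mathcal K^\circ$ is three distinct real lines through one point. For instance $YZ(Y+Z)\in\mathcal K^\circ$ and $Y^2Z\in\mathcal K\setminus\mathcal K^\circ$, while $XYZ\notin\mathcal K$.

**Lemma 2.** For every real linear form $\ell\ne0$ and real quadratic form $q$, the quartic $\ell^2q$ is a limit of forms of real rank $\le4$.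

*Proof.* Real linear changes of coordinates preserve real rank, so take $\ell=x$. A limit of limits is a limit, so we may move $q$ slightly and assume that $q(0,y,z)$ is nondegenerate. Then a substitution $y\mapsto y+\alpha x$, $z\mapsto z+\beta x$ removes the terms $xy,xz$ of $q$, and a linear change of $y,z$ alone brings $q$ to $\pm(y^2+z^2)+ax^2$ or $yz+ax^2$. None of these changes moves $x$.

*Case $q=\pm(y^2+z^2)+ax^2$.* Let $u_k=\cos\frac{2\pi k}3\,y+\sin\frac{2\pi k}3\,z$ for $k=0,1,2$. Then $\sum_ku_k=0$ and $\sum_ku_k^2=\frac32(y^2+z^2)$. Expanding,
$$\sum_k(x+su_k)^4=3x^4+4sx^3\sum_ku_k+6s^2x^2\sum_ku_k^2+O(s^3)=3x^4+9s^2x^2(y^2+z^2)+O(s^3),$$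
so
$$\frac1{9s^2}\Big[\sum_k(x+su_k)^4-3x^4\Big]=x^2(y^2+z^2)+O(s).$$
Multiply by $\pm1$ and add $ax^4$. This only changes the coefficient of $x^4$, so four powers are used.

*Case $q=yz+ax^2$.* Sum over $\sigma,\tau\in\{1,-1\}$ and consider $\sum\sigma\tau\,(x+s(\sigma y+\tau z))^4$. The $x^4$ term vanishes since $\sum\sigma\tau=0$. The $x^3$ term is $4sx^3\sum(\tau y+\sigma z)=0$. The $x^2$ term is $6s^2x^2\sum\sigma\tau(y^2+z^2+2\sigma\tau yz)=48s^2x^2yz$. The $x^1$ term vanishes, since it changes sign under $(\sigma,\tau)\mapsto(-\sigma,-\tau)$. So the sum is $48s^2x^2yz+O(s^4)$, and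
$$\sum_{\sigma,\tau}\Big(\frac{\sigma\tau}{48s^2}+\frac a4\Big)\big(x+s(\sigma y+\tau z)\big)^4\longrightarrow x^2yz+ax^4\qquad(s\to0).\qquad\square$$

**Lemma 3.** If $gF=0$ with $F\in S_4$ and $g\in\mathcal K^\circ$, then $F$ is a limit of forms $\ell^2q+\sum_{i=1}^3\lambda_im_i^4$ ($\ell,m_i$ real linear, $q$ real quadratic, $\lambda_i\in\mathbb R$), and hence a limit of forms of real rank $\le7$.

*Proof.* Write $g=\ell_1\ell_2\ell_3$. The $\ell_i$ span a plane $L\subset D_1$. Choose coordinates with $L=\langle Y,Z\rangle$, and take $0\neq m_i\in\langle y,z\rangle$ with $\ell_im_i=0$. Sort $F$ by powers of $x$: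
$$F=\sum_{k=0}^4x^{4-k}f_k(y,z),\qquad \deg f_k=k .$$
Since $g$ involves only $Y,Z$ and has degree $3$, we get $0=gF=x\,(gf_3)+gf_4$ with $gf_3$ constant and $gf_4\in\langle y,z\rangle$. So $gf_3=0$ and $gf_4=0$. By Lemma 1 with $r=3$ and $d=3,4$,
$$f_3=\sum_{i=1}^3c_im_i^3,\qquad f_4=\sum_{i=1}^3\lambda_im_i^4 .$$

We want to absorb $f_4+xf_3$ into three fourth powers $\lambda_i(m_i+\cdot\,x)^4$, which requires $\lambda_i\ne0$. So perturb: for all small $\delta\ne0$ we have $\lambda_i+\delta\neq0$ for $i=1,2,3$, and
$$F+\delta\sum_im_i^4=\sum_{i=1}^3(\lambda_i+\delta)\Big(m_i+\frac{c_i}{4(\lambda_i+\delta)}\,x\Big)^4+x^2q_\delta \tag{1}$$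
for some quadratic form $q_\delta$. Indeed on both sides the part of degree $0$ in $x$ is $\sum(\lambda_i+\delta)m_i^4$ and the part of degree $1$ is $x\sum c_im_i^3$, so the difference is divisible by $x^2$. Let $\delta\to0$. By Lemma 2, $x^2q_\delta$ is a limit of forms of rank $\le4$, and $3+4=7$. $\square$

**Example (symmetric quartics).** Let $F$ be symmetric in $x,y,z$. The operator $g=(X-Y)(Y-Z)(Z-X)$ is antisymmetric, so $gF$ is an antisymmetric linear form. Swapping $x$ and $y$ shows that its $z$-coefficient is $0$, and likewise for the others; hence $gF=0$. The three factors sum to $0$, so $g\in\mathcal K^\circ$. Now take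
$$F_*=-\tfrac52(x^4+y^4+z^4)+6(x^2y^2+y^2z^2+z^2x^2),$$
which will return at the end. The recipe of Lemma 3, here with no perturbation needed, gives with $t=x+y+z$
$$F_*=\tfrac12\big[(3x+4y+4z)^4+(4x+3y+4z)^4+(4x+4y+3z)^4\big]-t^2\big(42(x^2+y^2+z^2)+257\,t^2\big).$$
To check this, note that both sides are symmetric quartics, that is, combinations of $e_1^4,\,e_1^2e_2,\,e_2^2,\,e_1e_3$ in the elementary symmetric polynomials. At $(1,0,0),(1,-1,0),(1,1,0),(1,1,1)$ these four monomials take the values $(1,0,0,0)$, $(0,0,1,0)$, $(16,4,1,0)$, $(81,27,9,3)$, which are independent vectors. So it suffices to compare values at these points. The left side gives $-\frac52,\,1,\,1,\,\frac{21}2$. The right side gives $\frac{593}2-299=-\frac52$; $\ \frac12(1+1)=1$; $\ 4449-4448=1$; $\ \frac{43923}2-21951=\frac{21}2$.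

## One plane at a time, and where it stops

By Lemma 3 we want, for $F$ in a dense set, some $g\in\mathcal K^\circ$ with $gF=0$. The obvious attempt is linear algebra. Fix any real plane $L\subset D_1$. The cubics in $L$ form a space $\operatorname{Sym}^3L$ of dimension $4$, and $g\mapsto gF$ maps it to $S_1$, of dimension $3$. So there is always a nonzero real $g\in\operatorname{Sym}^3L$ with $gF=0$. Being a real binary cubic, it factors over $\mathbb C$ into three linear factors spanning at most $L$.

This misses the goal at exactly one point: two of the factors may be complex conjugate. Then two of the $m_i$ in Lemma 3 are a conjugate pair $m,\bar m$, and $\lambda m^4+\bar\lambda\bar m^4$ is no longer a combination of two real fourth powers. As with $x^3-3xy^2$, the reality of the roots is the whole issue.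

The plane cannot be fixed in advance. Take $F_*$ and $L=\langle Y,Z\rangle$. The part of $F_*$ linear in $x$ is zero and $f_4=-\frac52(y^4+z^4)+6y^2z^2$, so
$$Y^3f_4=-60y,\quad Y^2Zf_4=24z,\quad YZ^2f_4=24y,\quad Z^3f_4=-60z .$$
Hence the annihilating cubics in $L$ are
$$g=\alpha Y^3+\tfrac52\beta\,Y^2Z+\tfrac52\alpha\,YZ^2+\beta Z^3 .$$
The discriminant of a cubic with coefficients $A,B,C,E$ is $18ABCE-4B^3E+B^2C^2-4AC^3-27A^2E^2$. Here it equals
$$\tfrac1{16}\big(1993\,\alpha^2\beta^2-1000(\alpha^4+\beta^4)\big),$$
which is negative for $(\alpha,\beta)\ne(0,0)$ because $\alpha^4+\beta^4\ge2\alpha^2\beta^2$. So *every* nonzero $g\in\operatorname{Sym}^3L$ killing $F_*$ has a pair of nonreal factors. Yet the plane spanned by $X-Y$ and $Y-Z$ works. One has to find a good plane for each $F$, and counting dimensions does not see which planes are good.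

## Real-rooted cubics are real parts of cubes

The way past this point is to turn "all three roots are real" into "some point is nonreal", a condition that can be forced by topology.

If $U,V\in D_1$ are independent, then
$$\operatorname{Re}\big((U+iV)^3\big)=U^3-3UV^2=U(U-\sqrt3\,V)(U+\sqrt3\,V)\in\mathcal K^\circ . \tag{2}$$
Conversely, every element of $\mathcal K^\circ$ has this form: three distinct points of $\mathbb{RP}^1$ can be moved to any other three by a real projectivity, so in suitable coordinates $U,V$ of its plane the cubic is a nonzero multiple of the right side of (2), and the multiple is absorbed by rescaling $U,V$ with a real cube root. So we are looking for a nonreal $a\in\mathbb C^3$ (nonreal as a projective point) with $\operatorname{Re}(a^3F)=0$.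

What is $a^3F$? For $F\in S_4$ let $H(a)$ be the Hessian matrix of $F$ at $a$. Comparing Taylor's formula for $F(a+tb)$ with the action of operators, and using Euler's formula for the cubics $\partial_jF$, we get
$$a^3F=6\,\nabla F(a)\cdot(x,y,z),\qquad a^4F=24\,F(a),\qquad H(a)a=3\,\nabla F(a). \tag{3}$$
(The first: the coefficient of $t$ in $F(a+tb)$ is $b\cdot\nabla F(a)$, and it is also $\frac{4}{4!}\,b\,a^3F=\frac16\,b\,(a^3F)$, for every $b$.)

So $a^3F$ is, up to the factor $6$, the gradient $\nabla F(a)$ read as a linear form. We may multiply $a$ by any $\rho\in\mathbb C^*$, which multiplies $a^3F$ by $\rho^3$, an arbitrary nonzero number. Therefore it is enough that $\nabla F(a)$ be a complex multiple of a *real* vector: *the gradient map must send a nonreal point to a real point*.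

**Example.** For $F_*$ and $\omega=e^{2\pi i/3}$ put $a=(1,\omega,\omega^2)$. The first coordinate of $\nabla F_*$ is $-10x^3+12x(y^2+z^2)$, and similarly for the others. With $1+\omega+\omega^2=0$ each coordinate at $a$ equals $-10-12=-22$. So $\nabla F_*(a)=-22\,(1,1,1)$: a nonreal point goes to a real one. With $\rho=-i$ we have $\rho^3=i$, and $\rho a=U+iV$ with $U=\frac{\sqrt3}2(Y-Z)$, $V=\frac12(-2X+Y+Z)$. Hence $U-\sqrt3V=\sqrt3(X-Z)$ and $U+\sqrt3V=\sqrt3(Y-X)$, and (2) returns a multiple of $(X-Y)(Y-Z)(Z-X)$, the operator found by symmetry.

**Theorem 2.** For $F$ in a dense subset of $S_4$ there is $g\in\mathcal K^\circ$ with $gF=0$. Consequently every $F\in S_4$ is annihilated by some $g\in\mathcal K$.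

The reason can be said in one sentence. If all preimages of all real points were real, the gradient map would have no real critical points (near a critical point a map looks like $t\mapsto t^m$ with $m\ge2$, and such a map sends nonreal points to real ones), so it would be a $9$-sheeted covering of $\mathbb{RP}^2$ by itself, which Euler characteristics forbid. We now carry this out.

## The gradient map is not a nine-sheeted covering: proof of Theorem 2

**Step 0 (generic forms).** *Purpose: to fix a dense set of $F$ for which the gradient map is defined everywhere, with finite fibres, and has mild critical points.* Let $\mathcal G\subset S_4$ be the set of $F$ such that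

* (G1) $\nabla F(a)\neq0$ for all $0\ne a\in\mathbb C^3$;
* (G2) $\operatorname{rank}H(p)\ge2$ for all $0\neq p\in\mathbb R^3$.

*$\mathcal G$ is dense.* The forms violating (G1) are the zero set of the discriminant, a proper algebraic subset because $x^4+y^4+z^4$ satisfies (G1). For (G2), fix $p\ne0$ and consider the linear map $F\mapsto H(p)$ from $S_4$ to the symmetric $3\times3$ matrices. It is onto. Indeed for an invertible real matrix $A$ the Hessian of $F\circ A$ at $p$ is $A^TH(Ap)A$, with $H$ the Hessian of $F$, so we may take $p=(1,0,0)$. There the entries $xx,xy,xz,yy,yz,zz$ are the coefficients of $x^4,x^3y,x^3z,x^2y^2,x^2yz,x^2z^2$ multiplied by $12,3,3,2,1,2$. The real symmetric matrices of rank $\le1$ are the $\pm vv^T$, a set of dimension $3$ in a space of dimension $6$. So for fixed $p$ the forms with $\operatorname{rank}H(p)\le1$ have dimension $(15-6)+3=12$. As $H(p)$ scales with $p$, we may let $p$ run over the unit sphere only; the forms violating (G2) then have dimension $\le12+2=14<15$. So $\mathcal G$ is the complement of two semialgebraic sets of dimension $\leq 14$, and it is dense.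

The condition (G2) is a real restriction: $x^4+y^4+z^4$ satisfies (G1), but its Hessian at $(1,0,0)$ has rank $1$.

From now on fix $F\in\mathcal G$. By (G1) we have a morphism
$$\varphi:\mathbb P^2(\mathbb C)\to\mathbb P^2(\mathbb C),\qquad \varphi([a])=[\nabla F(a)],$$
defined over $\mathbb R$.

*Its fibres are finite.* If not, the fibre over some $[c]$ contains a curve $\Gamma$. Choose $v$ with $v\cdot c\ne0$. The form $v\cdot\nabla F$ is a cubic or zero, so it vanishes at some point $[a]\in\Gamma$. There $\nabla F(a)=\kappa c$, so $0=\kappa\,v\cdot c$, hence $\kappa=0$, against (G1).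

**Step 1 (a nonreal preimage is enough).** *Purpose: to show that if some real point $[c]$, $c\in\mathbb R^3$, has a nonreal preimage $[a]$, then $gF=0$ for some $g\in\mathcal K^\circ$.* We have $\nabla F(a)=\kappa c$ with $\kappa\in\mathbb C^*$, so by (3) $a^3F=6\kappa\,c\cdot(x,y,z)$. Choose $\rho\in\mathbb C^*$ with $\rho^3=i\bar\kappa$. Then
$$(\rho a)^3F=6i|\kappa|^2\,c\cdot(x,y,z)$$
is $i$ times a real form. Since $F$ is real, $g=\operatorname{Re}\big((\rho a)^3\big)$ satisfies $gF=\operatorname{Re}\big((\rho a)^3F\big)=0$. Write $\rho a=U+iV$ with $U,V$ real. Because $[a]$ is nonreal, $\rho a$ and its conjugate are independent, hence so are $U$ and $V$. By (2), $g\in\mathcal K^\circ$.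

So it remains to show that the hypothesis of Step 1 holds. Assume for contradiction:

$$\text{every preimage under }\varphi\text{ of every real point is real.} \tag{4}$$

**Step 2 (no real critical points).** *Purpose: to show that under (4) the matrix $H(p)$ is invertible for all $0\neq p\in\mathbb R^3$.* Suppose $H=H(p)$ is singular. By (G2) its rank is $2$; let $k\in\mathbb R^3$ span $\ker H$. We restrict $\varphi$ to a well-chosen curve through $[p]$ that is mapped into a line, and on which $\varphi$ is critical at $[p]$.

*The curve.* Since $Hp=3\nabla F(p)\ne0$, the vectors $p,k$ are independent. Let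
$$W=\{v\in\mathbb R^3:v\cdot\nabla F(p)=0\}=\{v:v^THp=0\},$$
a plane. It contains $k$, because $k^THp=(Hk)^Tp=0$. Choose $v\in W\setminus\langle k\rangle$; then $Hv\ne0$. Put $G=v\cdot\nabla F$, so $G(p)=0$ and $\nabla G(p)=Hv\neq0$. The plane $\{u:u^THv=0\}$ contains $p$ (as $p^THv=v^THp=0$) and $k$ (as $Hk=0$), so it equals $\langle p,k\rangle$. Choose $w\in\mathbb R^3$ with $p,k,w$ a basis; then $w^THv\ne0$. The function $G(p+tk+rw)$ has at $t=r=0$ the derivative $w^THv\ne0$ with respect to $r$ and $k^THv=0$ with respect to $t$. By the implicit function theorem the curve $G=0$ is parametrized near $p$ by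
$$a(t)=p+tk+r(t)w,\qquad r(t)=O(t^2),$$
with $t$ in a small complex disc and $r$ a convergent power series with real coefficients.

*The map on the curve.* Since $v\cdot\nabla F(a(t))=0$, the gradient stays in $v^\perp$. Let $b_1=\nabla F(p)\in v^\perp$ and let $b_1,b_2$ be a real basis of $v^\perp$. Write
$$\nabla F(a(t))=\alpha(t)b_1+\beta(t)b_2$$
with $\alpha,\beta$ convergent power series with real coefficients. By Taylor,
$$\nabla F(a(t))=b_1+tHk+r(t)Hw+O(t^2)=b_1+O(t^2),$$
so $\alpha=1+O(t^2)$ and $\beta=O(t^2)$. Put $s=\beta/\alpha$, a convergent series with real coefficients, vanishing at $0$ to order at least $2$. In the basis $p,k,w$ we have $[a(t)]=[1:t:r(t)]$, so distinct $t$ give distinct points. If $s$ were identically $0$, the fibre over $[b_1]$ would be infinite. So $s$ vanishes at $0$ to a finite order $m\ge2$.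

*Leaving the reals.* Write $s=\gamma t^m(1+\cdots)$ with $\gamma\in\mathbb R^*$ and put $\tau(t)=t(1+\cdots)^{1/m}=t+\cdots$, a local coordinate at $0$ given by a convergent series with real coefficients, so that $s=\gamma\tau^m$. For small $\varepsilon>0$ let $t_\varepsilon$ be the point near $0$ with $\tau(t_\varepsilon)=\varepsilon e^{i\pi/m}$. As $m\ge2$, this value is nonreal, so $t_\varepsilon$ is nonreal, because $\tau$ takes real values at real $t$. Then $[a(t_\varepsilon)]=[1:t_\varepsilon:r(t_\varepsilon)]$ in a real basis, so this point is nonreal. But $s(t_\varepsilon)=\gamma\varepsilon^me^{i\pi}=-\gamma\varepsilon^m$ is real, and $\varphi([a(t_\varepsilon)])=[b_1+s(t_\varepsilon)b_2]$ is a real point. This contradicts (4).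

**Step 3 (counting sheets).** *Purpose: to derive the contradiction.* The real gradient map $\varphi_{\mathbb R}:\mathbb{RP}^2\to\mathbb{RP}^2$ has at $[p]$ the differential
$$u\bmod p\ \longmapsto\ H(p)u\bmod H(p)p$$
up to a nonzero scalar, since $\nabla F(p)=\frac13H(p)p$. If $H(p)u\in\langle H(p)p\rangle$, then $u\in\langle p\rangle$ because $H(p)$ is invertible by Step 2. So $\varphi_{\mathbb R}$ is a local diffeomorphism. Since $\mathbb{RP}^2$ is compact, connected and Hausdorff, $\varphi_{\mathbb R}$ is a finite covering.

How many sheets? Let $[c]$ be a real point and $v_1,v_2$ a real basis of $c^\perp$. By (G1), $[\nabla F(a)]=[c]$ if and only if $v_1\cdot\nabla F$ and $v_2\cdot\nabla F$ both vanish at $a$. The set of common zeros is finite, by Step 0, so neither form is zero and they are cubics without common component. By Bézout, the intersection multiplicities add up to $9$. By (4) all intersection points $[p]$ are real. At such a point the gradients of the two cubics are $H(p)v_1$ and $H(p)v_2$, which are independent by Step 2. So both curves are smooth there with different tangents, and the multiplicity is $1$. Hence every fibre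 of $\varphi_{\mathbb R}$ has exactly $9$ points.

Euler characteristic is multiplicative in finite coverings, so
$$1=\chi(\mathbb{RP}^2)=9\,\chi(\mathbb{RP}^2)=9,$$
which is absurd. So (4) fails, and Step 1 gives $g\in\mathcal K^\circ$ with $gF=0$. This holds for every $F$ in the dense set $\mathcal G$.

**Step 4 (all quartics).** *Purpose: the last claim of Theorem 2.* The set of $F$ annihilated by some $g\in\mathcal K$ is closed: normalize the factors of $g$ to unit length. The triples of unit vectors with $\dim\langle\ell_1,\ell_2,\ell_3\rangle\le2$, that is, with determinant $0$, form a compact set. So if $F_n\to F$ and $g_nF_n=0$, then a subsequence of the normalized $g_n$ converges to a product $g$ of three unit vectors of the same kind. It lies in $\mathcal K$, and $gF=0$. The closed set contains the dense set $\mathcal G$, so it is $S_4$. $\square$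

## Density of rank at most seven: Theorem 1, parts (1) and (2)

**Part (1).** The set of limits of forms of real rank $\le7$ is closed. By Theorem 2 and Lemma 3 it contains a dense subset of $S_4$. So it is all of $S_4$. Equivalently, the forms of real rank $\le7$ are dense, and every nonempty open ball contains one of them. Hence no open ball consists of forms of rank $8$, and $8$ is not a typical rank. The same argument shows that every typical rank is $\le7$.

**Part (2).** The set of all $\ell^2q+\sum_{i=1}^3\lambda_im_i^4$ is the image of a polynomial map on a real vector space, so it is semialgebraic. By Theorem 2 and Lemma 3 its closure contains a dense set, so it is dense. A dense semialgebraic set contains a dense open set.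

## The form $C_F$, and rank six

For part (3) we need lower bounds on the rank. For $F\in S_4$ define a symmetric bilinear form on the $6$-dimensional space $D_2$ by
$$C_F(Q,Q')=\tfrac1{24}\,QQ'F .$$
For $p\in\mathbb R^3$ let $e_p\in D_2^*$ be evaluation at $p$. If $l$ is the linear form with coefficient vector $p$, then a product of four operators $a_1a_2a_3a_4$ sends $l^4$ to $24\prod(a_j\cdot p)$. So $QQ'l^4=24\,Q(p)Q'(p)$, and
$$F=\sum_{i=1}^r\lambda_il_i^4\quad\Longrightarrow\quad C_F=\sum_{i=1}^r\lambda_i\,e_{p_i}\otimes e_{p_i}, \tag{5}$$
where $p_i$ is the coefficient vector of $l_i$. In particular $C_F$ has rank at most the real rank of $F$.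

**The number $6$ is the lowest typical rank.** By fact (a) the lowest typical rank is the generic complex rank of ternary quartics, which is $6$. One can also see this directly, as follows.

*Nothing below $6$ is typical.* If $F$ has rank $\le5$, then $\det C_F=0$. This is a polynomial condition on $F$ that is not satisfied identically ($\det C_{F_*}\ne0$ below), so no ball satisfies it.

*Six is typical.* Consider the map $(l_1,\dots,l_6)\mapsto\sum l_i^4$. The image of its differential is spanned by the forms $l_i^3m$, $m\in S_1$. An operator $Q\in D_4$ kills all of them if and only if $\nabla Q(p_i)=0$ for all $i$, because differentiating $Ql^4=24\,Q(p)$ in the direction $\mu$, the coefficient vector of $m$, gives $Q(4l^3m)=24\,\mu\cdot\nabla Q(p)$. Choose six real points of the projective plane, no three collinear and not all on a conic, for example the vertices of a regular pentagon and its centre. (No line through two vertices passes through the centre, and the only conic through the vertices is the circle.) Let $Q$ be a quartic singular at all six. For each $j$ let $\Gamma_j$ be a conic through the five points other than $p_j$. It is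 irreducible, since otherwise three of these points would be collinear. It meets $Q=0$ with multiplicity at least $2$ at five points, in total at least $10>8$, so by Bézout $\Gamma_j$ is a component of $Q=0$ (or $Q=0$ identically). The six conics are distinct, since $\Gamma_j$ misses $p_j$ and all the others contain it. A nonzero quartic is not divisible by six distinct irreducible conics, so $Q=0$. Thus the differential is onto at this point, and the forms of rank $\le6$ contain a nonempty open set. Removing the zeros of $\det C_F$ from it leaves a nonempty open set of forms of rank exactly $6$.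

## A neighbourhood of $F_*$ where the rank is at least seven

It remains to show that $7$ is typical. Suppose $C_F$ is nondegenerate. It is then an isomorphism $D_2\to D_2^*$; let $B_F$ be the inverse form on $D_2^*$. Its matrix in a dual basis is the inverse of the matrix of $C_F$.

**Lemma 4.** If $C_F$ is nondegenerate and $B_F(e_p,e_{p'})\ne0$ for all nonzero real $p,p'$, then $F$ has real rank $\ge7$.

*Proof.* Suppose $F=\sum_{i=1}^r\lambda_il_i^4$ with $r\le6$. By (5) and nondegeneracy, $r=6$, the $e_{p_i}$ form a basis of $D_2^*$, and all $\lambda_i\ne0$. In the basis of $D_2$ dual to the $e_{p_i}$, the matrix of $C_F$ is $\operatorname{diag}(\lambda_1,\dots,\lambda_6)$. So the matrix of $B_F$ in the basis $e_{p_i}$ is $\operatorname{diag}(\lambda_1^{-1},\dots,\lambda_6^{-1})$, and $B_F(e_{p_i},e_{p_j})=0$ for $i\ne j$. The $p_i$ are nonzero since $e_{p_i}\neq 0$. This contradicts the assumption. $\square$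

**Step 1 (computing $B_{F_*}$).** *Purpose: to make the criterion explicit for $F_*$.* Use the basis $X^2,Y^2,Z^2,XY,XZ,YZ$ of $D_2$. From the coefficients of $F_*$: $\frac1{24}X^4F_*=-\frac52$ and $\frac1{24}X^2Y^2F_*=\frac{6\cdot4}{24}=1$, the same for permuted variables, and operators with an odd exponent give $0$. So, with $J$ the all-ones $3\times3$ matrix,
$$C_{F_*}=\big(-\tfrac72I_3+J\big)\oplus I_3,\qquad C_{F_*}^{-1}=-\tfrac27(I_3+2J)\oplus I_3 .$$
The inverse is checked with $J^2=3J$: $\ \left(-\tfrac72I_3+J\right)(I_3+2J)=-\tfrac72I_3-7J+J+6J=-\tfrac72I_3$. In the dual basis $e_p=(p_1^2,p_2^2,p_3^2,p_1p_2,p_1p_3,p_2p_3)$. Put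
$$A=\sum_ip_i^2p_i'^2,\qquad N=|p|^2|p'|^2,\qquad \tau=(p\cdot p')^2 .$$
Then $\sum_{i<j}p_ip_jp_i'p_j'=\frac12(\tau-A)$, and
$$B_{F_*}(e_p,e_{p'})=-\tfrac27(A+2N)+\tfrac12(\tau-A)=\tfrac12\tau-\tfrac{11}{14}A-\tfrac47N .$$

**Step 2 (the sign).** *Purpose: to show that $B_{F_*}(e_p,e_{p'})<0$ for all nonzero real $p,p'$.* By Cauchy–Schwarz, $\tau\le N$ and $\tau=\big(\sum p_ip_i'\cdot1\big)^2\le3A$. If $\tau>0$,
$$B_{F_*}(e_p,e_{p'})\le\tau\Big(\frac12-\frac{11}{42}-\frac47\Big)=\tau\cdot\frac{21-11-24}{42}=-\frac\tau3<0 .$$
If $\tau=0$, the value is $\le-\frac47N<0$.

**Step 3 (an open set).** *Purpose: to pass from $F_*$ to a neighbourhood.* On the compact set of pairs of unit vectors, $B_{F_*}(e_p,e_{p'})$ has a negative maximum. For $F$ near $F_*$ the form $C_F$ is still nondegenerate and $B_F$ depends continuously on $F$, so $B_F(e_p,e_{p'})<0$ for all unit vectors $p,p'$, and then for all nonzero real $p,p'$ because $e_{cp}=c^2e_p$. So there is an open neighbourhood $\mathcal U$ of $F_*$ on which Lemma 4 applies: every $F\in\mathcal U$ has real rank $\ge7$.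

**Step 4 (seven is typical).** *Purpose: to finish part (3).* The set of forms of rank $\le7$ is the image of $(\lambda_i,\ell_i)\mapsto\sum_{i=1}^7\lambda_i\ell_i^4$, hence semialgebraic, and it is dense by part (1). So it contains a dense open set, which meets $\mathcal U$ in a nonempty open set of forms of rank exactly $7$. Thus $7$ is typical. Every typical rank is $\le7$ by part (1) and $\ge6$ by the previous section, where $6$ was seen to be typical. The typical ranks are therefore exactly $6$ and $7$. Finally, since all of $\mathcal U$ has rank $\ge7$, the form $F_*$ is not a limit of forms of rank $\le6$, so the bound $7$ in (1) is sharp. $\square$
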